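# Independent sets, degrees and local cliques: the Bertram–Horak bound

## 1. The theorem and its relation to the Caro–Wei and Fajtlowicz bounds

**Theorem 1.** Let $G$ be a finite, simple, undirected graph with vertex set $V$. Let $\alpha(G)$ be the largest size of an independent set of $G$, let $\omega(G)$ be the largest order of a clique of $G$, let $d_G(u)$ be the degree of $u$, and let $\omega_G(u)$ be the largest order of a clique of $G$ that contains $u$. Then
$$\alpha(G)\ \ge\ \sum_{u\in V}\frac{2}{d_G(u)+\omega_G(u)+1}\ \ge\ \sum_{u\in V}\frac{2}{d_G(u)+\omega(G)+1}.$$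

The outer inequality, with $\omega(G)$ on the right, is a conjecture of Bertram and Horak. The problem is quoted from "A lower bound on the independence number of a graph in terms of degrees and local clique sizes", https://daneshyari.com/article/preview/418456.pdf, and the task is to prove or disprove the conjecture. Theorem 1 says that it is true, and that it stays true when the clique number is measured locally at each vertex. Since $\omega_G(u)\le\omega(G)$, the second inequality is immediate, and all the work goes into the first.

If $G$ has no vertices, everything is $0$. From now on $V\neq\emptyset$.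

The **local clique number** $\omega_G(u)$ is the one notion that is perhaps not standard. Take the paw: a triangle $abc$ with one more vertex $e$ joined to $a$ only. Then $\omega_G(a)=\omega_G(b)=\omega_G(c)=3$, but $\omega_G(e)=2$, while $\omega(G)=3$. Two facts are used all the time: $\omega_G(u)\ge1$, and $\omega_G(u)\le d_G(u)+1$, because a clique containing $u$ lies in the closed neighbourhood of $u$.

Two known bounds give the background. Caro and Wei proved, for every graph,
$$\alpha(G)\ \ge\ \sum_{u\in V}\frac1{d_G(u)+1},\tag{1}$$
and Fajtlowicz proved, with $n(G)$ the order and $\Delta(G)$ the maximum degree,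
$$\alpha(G)\ \ge\ \frac{2n(G)}{\Delta(G)+\omega(G)+1}.\tag{2}$$
Bound (1) sees every degree but no cliques. Bound (2) sees cliques but only the largest degree. Theorem 1 sees both.

* The global bound in Theorem 1 implies (2), term by term, because $d_G(u)\le\Delta(G)$.
* The local bound implies (1), term by term: $\omega_G(u)\le d_G(u)+1$ gives $\frac{2}{d_G(u)+\omega_G(u)+1}\ge\frac{1}{d_G(u)+1}$.
* The global bound and (1) are not comparable. For the paw, the degrees of $a,b,c,e$ are $3,2,2,1$. Bound (1) gives $\frac14+\frac13+\frac13+\frac12=\frac{17}{12}\approx1.417$, the global bound gives $2\left(\frac17+\frac16+\frac16+\frac15\right)=\frac{142}{105}\approx1.352$, and the local bound gives $2\left(\frac17+\frac16+\frac16+\frac14\right)=\frac{61}{42}\approx1.452$. For the cycle $C_5$, bound (1) gives $\frac53$ and the global bound gives $2$.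

**Notation.** Write $N[v]=N_G[v]$ for the closed neighbourhood of $v$, that is, $v$ together with its neighbours. Put
$$D_v=d_G(v)+\omega_G(v)+1 .$$
For a vector $p$ indexed by vertices and a set $X$ of vertices, $p(X)=\sum_{u\in X}p_u$. The adjacency matrix is $A$, the identity matrix is $\mathrm{Id}$, the all-ones vector is $\mathbf 1$, and $\mathbf e_v$ is the unit vector at $v$. The simplex is
$$\mathcal P=\Bigl\{x\in\mathbb R^V:\ x_v\ge0\text{ for all }v,\ \sum_v x_v=1\Bigr\},$$
and the support of $x\in\mathcal P$ is $\{v:x_v>0\}$. An independent set is *maximum* if it has $\alpha(G)$ elements. A maximum independent set $I$ is in particular maximal under inclusion, so $N[v]\cap I\ne\emptyset$ for every vertex $v$.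

## 2. Complete graphs, stars and cycles by hand

*Complete graphs.* In $K_n$ every vertex has $D_v=(n-1)+n+1=2n$, so the bound is $n\cdot\frac{2}{2n}=1=\alpha(K_n)$: equality.

*Edgeless graphs.* Here $D_v=0+1+1=2$ and the bound is $n=\alpha$: equality.

*Cycles.* For $n\ge4$, in $C_n$ every $D_v=2+2+1=5$, so the bound is $\frac{2n}5$, while $\alpha(C_n)=\lfloor n/2\rfloor$. For $n=5$ there is equality, $2=2$. For $n=6$ the bound is $\frac{12}5<3$.

*Stars.* In $K_{1,r}$ with $r\ge2$, the centre has $D=r+3$ and each leaf has $D=4$. The bound is $\frac{2}{r+3}+\frac r2$, to be compared with $\alpha=r$.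

*A disjoint union.* In $K_1\cup K_2$ the isolated vertex has $D=2$ and the other two have $D=4$. The local bound is $\frac22+\frac24+\frac24=2=\alpha$. The global bound is $\frac23+1=\frac53$. So the local form can be exact where the global form is not.

## 3. One fixed maximum independent set settles the regular case only

The natural first move is to fix a maximum independent set $I$ and count how often it meets closed neighbourhoods. For $x\in I$ put
$$C_I(x)=\{v\in V:\ N[v]\cap I=\{x\}\},$$
the set of vertices that see $I$ only through $x$. Note that $x\in C_I(x)$. Example: in $C_5$ with vertices $1,\dots,5$ in order and $I=\{1,3\}$, we get $C_I(1)=\{1,5\}$ and $C_I(3)=\{3,4\}$, while vertex $2$ sees both elements of $I$.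

**Lemma 1.** If $I$ is a maximum independent set and $x\in I$, then $C_I(x)$ is a clique.

*Proof.* Suppose $u,u'\in C_I(x)$ are distinct and nonadjacent. Neither lies in $I\setminus\{x\}$: if $u\in I\setminus\{x\}$, then $u\in N[u]\cap I=\{x\}$, which is absurd; the same holds for $u'$. Neither has a neighbour in $I\setminus\{x\}$. So $(I\setminus\{x\})\cup\{u,u'\}$ is independent with $\alpha(G)+1$ elements, a contradiction. $\square$

Now count pairs $(x,v)$ with $x\in I$ and $v\in N[x]$ in two ways. Every $v$ has $|N[v]\cap I|\ge1$, and $|N[v]\cap I|\ge2$ unless $v$ lies in one of the disjoint sets $C_I(x)$. Hence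
$$\sum_{x\in I}(d_G(x)+1)=\sum_{v\in V}|N[v]\cap I|\ \ge\ 2n(G)-\sum_{x\in I}|C_I(x)|\ \ge\ 2n(G)-\sum_{x\in I}\omega_G(x),$$
because $C_I(x)$ is a clique containing $x$. That is,
$$\sum_{x\in I}D_x\ \ge\ 2n(G).\tag{3}$$
Since $D_x\le\Delta(G)+\omega(G)+1$, this gives (2). If $D$ is constant, it gives Theorem 1.

If $D$ is not constant, (3) stops being useful: it only speaks about $D_x$ for $x\in I$, and we need $\sum_{v\in V}1/D_v$ over all vertices. The repair is to weight the vertices. With weights $f_v\ge0$ the same count gives
$$\sum_{x\in I}f(N[x])=\sum_{v}f_v\,|N[v]\cap I|\ \ge\ 2f(V)-\sum_{x\in I}f(C_I(x)).\tag{4}$$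
We would like to replace $f(C_I(x))$ by $\omega_G(x)f_x$, since then each $x\in I$ would contribute a linear expression with $\omega_G(x)$ on the diagonal. For a single $I$ this is false. In $K_2$ with vertices $a,b$ and $I=\{a\}$, we have $C_I(a)=\{a,b\}$ and $f(C_I(a))=f_a+f_b$, which exceeds $2f_a$ as soon as $f_b>f_a$.

The same example shows what to do. There are two maximum independent sets, $\{a\}$ and $\{b\}$. The average of $f(C_I(x))$ over the two is $f_a+f_b$, and the average of $\omega_G(x)f_x$ is $\frac12(2f_a+2f_b)$, which is the same number. Within a clique the roles can be swapped, and averaging over all maximum independent sets makes the swap harmless. Section 5 makes this precise.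

## 4. The quadratic form behind Caro–Wei, and what the extra diagonal destroys

There is a second route that handles irregular degrees well. Here is the Motzkin–Straus bound in the form that we need: for every $x\in\mathcal P$,
$$x^T(A+\mathrm{Id})x\ \ge\ \frac1{\alpha(G)}.\tag{5}$$

*Proof of (5).* Put $Q=A+\mathrm{Id}$ and choose, among the minimisers of $x^TQx$ on $\mathcal P$, one with smallest support. Suppose that two adjacent vertices $u,v$ lie in the support. Along $x+t(\mathbf e_u-\mathbf e_v)$ the coefficient of $t^2$ is $Q_{uu}+Q_{vv}-2Q_{uv}=1+1-2=0$, so the form is linear in $t$. Small $t$ of both signs stay in $\mathcal P$, so minimality forces the slope to be $0$. The form is then constant along the line, and we may move until one of $x_u,x_v$ is $0$. This is a minimiser with smaller support, a contradiction. So the support is an independent set $S$, and $x^TQx=\sum_{v\in S}x_v^2\ge\frac1{|S|}\ge\frac1{\alpha(G)}$ by the Cauchy–Schwarz inequality. $\square$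

Bound (1) follows from (5) by a test vector. Put $y_v=\frac1{d_G(v)+1}$. From $2y_uy_v\le y_u^2+y_v^2$ on each edge,
$$y^T(A+\mathrm{Id})y\le\sum_v(d_G(v)+1)y_v^2=\sum_vy_v .$$
Applying (5) to $y/\sum_vy_v$ gives $\frac{1}{\alpha(G)}\le\frac{\sum_v y_v}{(\sum_vy_v)^2}$, which is (1).

To replace $d_G(v)+1$ by $D_v=d_G(v)+1+\omega_G(v)$ in this computation, add $\omega_G(v)$ to the diagonal. So let
$$M=A+\mathrm{Id}+\operatorname{diag}(\omega_G(v))_{v\in V}.$$
What we need is
$$x^TMx\ \ge\ \frac2{\alpha(G)}\qquad(x\in\mathcal P).\tag{6}$$

The proof of (5) does not give (6), and we can see exactly where it breaks. For adjacent $u,v$ the coefficient of $t^2$ is now $M_{uu}+M_{vv}-2M_{uv}=\omega_G(u)+\omega_G(v)>0$. The form is strictly convex along $\mathbf e_u-\mathbf e_v$, so mass cannot be pushed to one end, and the minimiser need not have independent support. In $C_5$ we have $M=A+3\,\mathrm{Id}$. The uniform vector gives $\frac1{25}(15+10)=1=\frac2{\alpha(C_5)}$, while a vector supported on an independent set (at most two vertices) gives $3\sum x_v^2\ge\frac32$.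

So we keep the minimiser but need another way to compare its value with $\alpha$. This is where the averaged count of Section 3 comes in.

## 5. A uniformly random maximum independent set

**Lemma 2.** Let $H$ be a graph with at least one vertex, let $I$ be a uniformly random maximum independent set of $H$, and let $p_v=\Pr(v\in I)$. Then for every vertex $v$ of $H$,
$$\omega_H(v)\,p_v+p(N_H[v])\ \ge\ 2 .$$

Check on $C_5$: there are five maximum independent sets, each of size $2$, so $p_v=\frac25$ and the left side is $2\cdot\frac25+3\cdot\frac25=2$.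

*Proof.* Fix $v$, write $N[v]=N_H[v]$, and put $P_1=\Pr(|I\cap N[v]|=1)$.

**Step 1: reduce the lemma to an upper bound on $P_1$.** The set $I$ always meets $N[v]$, so $|I\cap N[v]|$ is $1$ with probability $P_1$ and at least $2$ otherwise. By linearity of expectation,
$$p(N[v])=\mathbb E\,|I\cap N[v]|\ \ge\ P_1+2(1-P_1)=2-P_1 .\tag{7}$$
It remains to show $P_1\le\omega_H(v)\,p_v$.

**Step 2: group the sets that meet $N[v]$ once.** For each maximum independent set $I$ with $|I\cap N[v]|=1$ let $J=I\setminus N[v]$, so $|J|=\alpha(H)-1$. Put sets with the same $J$ in the same group. For a $J$ that occurs, let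
$$R_J=\{u\in N[v]:\ u\text{ has no neighbour in }J\}.$$
We claim that the group of $J$ is exactly $\{J\cup\{u\}:u\in R_J\}$. If $I$ is in the group, then $I=J\cup\{u\}$ with $u\in N[v]$, and $u$ has no neighbour in $J$ because $I$ is independent; so $u\in R_J$. Conversely, let $u\in R_J$. Since $J\cap N[v]=\emptyset$, we have $u\notin J$, so $J\cup\{u\}$ is independent of size $\alpha(H)$. It meets $N[v]$ in $\{u\}$ only, and removing $N[v]$ leaves $J$. So it is in the group.

**Step 3: $R_J$ is a clique containing $v$.** Since $J\cap N[v]=\emptyset$, the vertex $v$ has no neighbour in $J$, so $v\in R_J$. If distinct $u,u'\in R_J$ were nonadjacent, then $J\cup\{u,u'\}$ would be independent of size $\alpha(H)+1$, which is impossible. Hence $|R_J|\le\omega_H(v)$.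

**Step 4: compare counts.** By Steps 2 and 3, each group has $|R_J|\le\omega_H(v)$ members, and exactly one of them, $J\cup\{v\}$, contains $v$. Conversely, every maximum independent set containing $v$ meets $N[v]$ only in $v$, so it lies in some group. So the number of groups equals the number of maximum independent sets containing $v$. With $N$ the total number of maximum independent sets and sums over the groups,
$$P_1=\frac1N\sum_J|R_J|,\qquad p_v=\frac1N\sum_J1,\tag{8}$$
and therefore $P_1\le\omega_H(v)\,p_v$. $\square$

Applied to $H=G$, Lemma 2 says $(Mp)_v\ge2$ for every $v\in V$.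

## 6. Pairing with a minimiser: the proof of Theorem 1

Which vector should we pair with $Mp\ge2\cdot\mathbf 1$? For any $x\in\mathcal P$, the symmetry of $M$ gives
$$\sum_vp_v(Mx)_v=\sum_vx_v(Mp)_v\ \ge\ 2,\qquad\text{where}\quad\sum_vp_v=\mathbb E|I|=\alpha(G).\tag{9}$$
If $(Mx)_v$ were a constant $c$, the left side would be $c\,\alpha(G)$. Two direct choices of $x$ fail.

*The vector $y_v=1/D_v$ itself.* Put $\sigma=\sum_v1/D_v$. As in (9), $\sum_vp_v(My)_v\ge2\sigma$, so $\sum_vp_v(My)_v\le\alpha(G)$ would finish the proof. But this can be false. Take a centre $c$ joined to five vertices $u_1,\dots,u_5$, with each $u_i$ also joined to one leaf $\ell_i$. An independent set containing $c$ contains no $u_i$, so it has at most $6$ elements, with equality only for $\{c,\ell_1,\dots,\ell_5\}$. One avoiding $c$ has at most one vertex from each pair $u_i,\ell_i$, so at most $5$ elements. So $\alpha=6$, the maximum independent set is unique, and $p$ is its indicator. Here $D_c=8$, $D_{u_i}=5$, $D_{\ell_i}=4$, and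
$$(My)_c=\tfrac38+5\cdot\tfrac15=\tfrac{11}8,\qquad (My)_{\ell_i}=\tfrac34+\tfrac15=\tfrac{19}{20},$$
so $\sum_vp_v(My)_v=\frac{11}8+5\cdot\frac{19}{20}=\frac{49}8>6$.

*A nonnegative vector with $Mx$ constant on all of $V$.* It need not exist. In $K_{1,4}$, the equation $Mf=\mathbf 1$ reads $3f_\ell+f_c=1$ at each leaf $\ell$ and $3f_c+\sum_\ell f_\ell=1$ at the centre $c$. The leaf equations make all $f_\ell$ equal, and the unique solution is $f_\ell=\frac25$, $f_c=-\frac15$.

A minimiser of $x^TMx$ on $\mathcal P$ is the right compromise: $Mx$ is constant on its support $S$. In $K_{1,4}$, if the centre carries $t$ and the leaves carry $1-t$ in total, then $x^TMx\ge3t^2+2t(1-t)+\frac34(1-t)^2=\frac34+\frac t2+\frac74t^2$. So the minimiser puts $\frac14$ on each leaf, with $(Mx)_\ell=\frac34$ and $(Mx)_c=1$. Off the support one has only $(Mx)_v\ge m$, where $m$ is the minimum. This is the wrong direction for bounding the left side of (9) from above, should $p$ charge vertices outside $S$. The cure is to take the random independent set in $H=G[S]$ instead of in $G$. This costs nothing,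 since $\alpha(H)\le\alpha(G)$, and the local clique numbers only become smaller.

The next lemma carries this out. Its purpose is to turn the linear inequalities of Lemma 2, for all induced subgraphs, into the quadratic inequality (6). The diagonal $\tau$ is general because Section 7 uses the lemma again.

**Lemma 3.** Let $\tau:V\to(0,\infty)$. Suppose that for every nonempty $S\subseteq V$, with $H=G[S]$, there is $p\in\mathbb R^S_{\ge0}$ such that
$$\sum_{v\in S}p_v=\alpha(H)\qquad\text{and}\qquad\tau_vp_v+p(N_H[v])\ge2\quad(v\in S).$$
Then $x^T\bigl(A+\mathrm{Id}+\operatorname{diag}(\tau_v)\bigr)x\ge\frac{2}{\alpha(G)}$ for all $x\in\mathcal P$.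

*Proof.* Let $M_\tau=A+\mathrm{Id}+\operatorname{diag}(\tau_v)$. It is symmetric with nonnegative entries and positive diagonal. By compactness, $m=\min_{x\in\mathcal P}x^TM_\tau x$ exists. Also $m>0$, since $x^TM_\tau x\ge\sum_v(1+\tau_v)x_v^2>0$ on $\mathcal P$. Let $x$ be a minimiser with support $S\neq\emptyset$.

**Step 1: $(M_\tau x)_v=m$ for all $v\in S$.** Let $u,v\in S$. For small $|t|$ the point $x+t(\mathbf e_u-\mathbf e_v)$ lies in $\mathcal P$, so the derivative of the form at $t=0$, which is $2\bigl((M_\tau x)_u-(M_\tau x)_v\bigr)$, is $0$. Hence $(M_\tau x)_v$ has a common value $c$ on $S$, and $c=\sum_{v\in S}x_v(M_\tau x)_v=x^TM_\tau x=m$.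

**Step 2: pass to $H=G[S]$.** Let $M_S$ be the principal submatrix of $M_\tau$ on $S$ and let $x_S$ be the restriction of $x$ to $S$. Since $x$ vanishes off $S$, $(M_Sx_S)_v=(M_\tau x)_v=m$ for $v\in S$. Let $p$ be the vector that the hypothesis gives for $S$. The off-diagonal part of $M_S$ is the adjacency matrix of $H$, so
$$(M_Sp)_v=\tau_vp_v+p(N_H[v])\ge2\qquad(v\in S).$$

**Step 3: pair the two vectors.** By the symmetry of $M_S$,
$$\alpha(G)\ge\alpha(H)=\sum_{v\in S}p_v=\frac1m\sum_{v\in S}p_v(M_Sx_S)_v=\frac1m\sum_{v\in S}x_v(M_Sp)_v\ \ge\ \frac2m\sum_{v\in S}x_v=\frac2m .\tag{10}$$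
So $m\ge2/\alpha(G)$. $\square$

*Proof of Theorem 1.* The second inequality was noted in Section 1. For the first, let $M=A+\mathrm{Id}+\operatorname{diag}(\omega_G(v))$ and $m=\min_{x\in\mathcal P}x^TMx$.

**Step 1: $\alpha(G)\ge2/m$.** We verify the hypothesis of Lemma 3 for $\tau_v=\omega_G(v)$. For nonempty $S$ and $H=G[S]$, let $p$ be the vector of Lemma 2 for $H$. Then $\sum_{v\in S}p_v=\mathbb E|I|=\alpha(H)$. Every clique of $H$ is a clique of $G$, so $\omega_G(v)\ge\omega_H(v)$, and Lemma 2 gives
$$\omega_G(v)p_v+p(N_H[v])\ \ge\ \omega_H(v)p_v+p(N_H[v])\ \ge\ 2\qquad(v\in S).$$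
Lemma 3 yields (6), that is, $m\ge2/\alpha(G)$.

**Step 2: $1/m\ge\sigma$, where $\sigma=\sum_v1/D_v$.** This is the test-vector computation of Section 4. Put $y_v=1/D_v$. Using $2y_uy_v\le y_u^2+y_v^2$ on every edge,
$$y^TMy=\sum_v(\omega_G(v)+1)y_v^2+2\sum_{uv\in E(G)}y_uy_v\ \le\ \sum_v\bigl(\omega_G(v)+1+d_G(v)\bigr)y_v^2=\sum_v\frac1{D_v}=\sigma .\tag{11}$$
Since $y/\sigma\in\mathcal P$,
$$m\ \le\ \frac{y^TMy}{\sigma^2}\ \le\ \frac1\sigma .\tag{12}$$

**Step 3: combine.** $\alpha(G)\ge2/m\ge2\sigma=\sum_v\frac{2}{d_G(v)+\omega_G(v)+1}$. $\blacksquare$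

## 7. Vertex weights and the quadratic inequality

The uniform distribution in Lemma 2 can be tilted by vertex weights. Given $z:V\to(0,\infty)$, the clique number at $v$ is then replaced by the largest ratio between the weight of a clique containing $v$ and the weight of $v$. Example: in $K_2$ with $z_a=1$, $z_b=2$, the ratios are $\tau_a=3$ and $\tau_b=\frac32$.

**Theorem 2.** Let $z:V\to(0,\infty)$, and for $v\in V$ let $\tau_v=\max\{z(K)/z_v:\ K\text{ a clique},\ v\in K\}$.

(a) For all $x\in\mathbb R^V_{\ge0}$,
$$\alpha(G)\Bigl(x^T(A+\mathrm{Id})x+\sum_v\tau_vx_v^2\Bigr)\ \ge\ 2\Bigl(\sum_vx_v\Bigr)^2 .$$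

(b) For all $w:V\to(0,\infty)$,
$$\alpha(G)\ \ge\ \sum_v\frac{2w_v}{w(N[v])+\tau_vw_v}.$$
In particular, with $z=w$ and $\omega_w(v)=\max\{w(K):K\text{ a clique},\ v\in K\}$,
$$\alpha(G)\ \ge\ \sum_v\frac{2w_v}{w(N[v])+\omega_w(v)} .$$

With $z\equiv1$ we have $\tau_v=\omega_G(v)$. Then (a) says $x^T(A+\mathrm{Id})x+\sum_v\omega_G(v)x_v^2\ge2/\alpha(G)$ on $\mathcal P$, to be compared with (5). Part (b) with $w\equiv z\equiv1$ is the local bound of Theorem 1.

We first redo Lemma 2 with weights.

**Lemma 4.** Let $z$ and $\tau$ be as in Theorem 2, let $S\subseteq V$ be nonempty and let $H=G[S]$. Choose a maximum independent set $I$ of $H$ with probability proportional to $\pi(I)$, where $\pi(X)=\prod_{u\in X}z_u$, and let $p_v=\Pr(v\in I)$. Then $\tau_vp_v+p(N_H[v])\ge2$ for every $v\in S$.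

*Proof.* Fix $v\in S$ and let $P_1=\Pr(|I\cap N_H[v]|=1)$. Inequality (7) used only that $I$ always meets $N_H[v]$, so again $p(N_H[v])\ge2-P_1$. We must show $P_1\le\tau_vp_v$. The groups in Steps 2 and 3 of Lemma 2 do not depend on the distribution. The group of $J$ is $\{J\cup\{u\}:u\in R_J\}$, where $R_J$ is a clique of $H$ containing $v$, and the maximum independent sets containing $v$ are exactly the sets $J\cup\{v\}$, one per group. Let $Z$ be the sum of $\pi(I)$ over all maximum independent sets $I$ of $H$. Since $\pi(J\cup\{u\})=\pi(J)z_u$,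
$$P_1=\frac1Z\sum_J\pi(J)\,z(R_J),\qquad p_v=\frac1Z\sum_J\pi(J)\,z_v .$$
Since $R_J$ is a clique of $G$ containing $v$, $z(R_J)\le\tau_vz_v$. Hence $P_1\le\tau_vp_v$. $\square$

In the $K_2$ example, $p_a=\frac13$ and $p(N[a])=1$, so $\tau_ap_a+p(N[a])=1+1=2$.

*Proof of Theorem 2.* (a) Since $\{v\}$ is a clique, $\tau_v\ge1>0$. The vector $p$ of Lemma 4 satisfies $\sum_{v\in S}p_v=\mathbb E|I|=\alpha(H)$, so the hypothesis of Lemma 3 holds. Lemma 3 gives $x^T(A+\mathrm{Id})x+\sum_v\tau_vx_v^2\ge2/\alpha(G)$ on $\mathcal P$. For nonzero $x\in\mathbb R^V_{\ge0}$ put $s=\sum_vx_v>0$, apply this to $x/s$ and multiply by $s^2\alpha(G)$. For $x=0$ both sides of (a) are $0$.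

(b) The purpose is to find the test vector that matches the weights. Let $B_v=w(N[v])+\tau_vw_v$ and $y_v=w_v/B_v$. The inequality between arithmetic and geometric means gives, for every edge $uv$,
$$2y_uy_v\ \le\ y_v^2\,\frac{w_u}{w_v}+y_u^2\,\frac{w_v}{w_u}.$$
Sum over the edges. The vertex $v$ receives $y_v^2w_u/w_v$ from each neighbour $u$, so
$$y^T(A+\mathrm{Id})y+\sum_v\tau_vy_v^2\ \le\ \sum_vy_v^2\Bigl(1+\tau_v+\frac{1}{w_v}\sum_{u\in N(v)}w_u\Bigr)=\sum_v\frac{y_v^2}{w_v}\bigl(w(N[v])+\tau_vw_v\bigr).$$
The right side is $\sum_v\frac{y_v^2B_v}{w_v}=\sum_v\frac{w_v}{B_v}=\sum_vy_v$. Part (a) now gives $\alpha(G)\sum_vy_v\ge2\bigl(\sum_vy_v\bigr)^2$. Divide by $\sum_vy_v>0$. If $z=w$, then $\tau_vw_v=\omega_w(v)$, which is the last formula. $\blacksquare$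

## 8. Blow-ups of $C_5$ and the balance between degree and clique number

In Theorem 1 the term $\frac{2}{d+\omega+1}$ equals $\frac{1}{\frac12(d+1)+\frac12\omega}$: degree and clique number get equal shares. We ask how much of the share can be moved to the clique number.

**Theorem 3.** For $\varepsilon\in[0,1]$ consider the statement
$$\alpha(G)\ \ge\ \sum_u\frac1{(1-\varepsilon)(d_G(u)+1)+\varepsilon\,\omega}\qquad\text{for all }G,$$
in the local form, $\omega=\omega_G(u)$, and in the global form, $\omega=\omega(G)$. The local form holds for every $\varepsilon\le\frac12$, and the global form holds for $\varepsilon=\frac12$. Both forms fail for every $\varepsilon>\frac12$.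

*Proof.* For $\varepsilon=\frac12$ both forms are Theorem 1.

Let $\varepsilon\le\frac12$ in the local form. The denominator is $(d_G(u)+1)-\varepsilon\bigl(d_G(u)+1-\omega_G(u)\bigr)$ with $\omega_G(u)\le d_G(u)+1$. So it does not decrease when $\varepsilon$ is lowered from $\frac12$. The sum does not increase, and the statement follows from the case $\varepsilon=\frac12$.

Let $\varepsilon>\frac12$. Fix $k\ge1$, replace each vertex of $C_5$ by a clique $K_k$, and replace each edge by a complete join between the two cliques. Then $n=5k$. Each vertex is adjacent to the $k-1$ others in its own clique and to $2k$ vertices in the two neighbouring cliques, so $d+1=3k$. The vertices of a clique lie in pairwise equal or adjacent classes, and $C_5$ has no triangle, so a clique uses at most two classes and has at most $2k$ vertices. Every vertex lies in a clique of order $2k$, formed by two neighbouring classes, so $\omega_G(u)=\omega(G)=2k$ for all $u$. An independent set has at most one vertex in each class, and its classes are pairwise nonadjacent in $C_5$, so $\alpha=2$. In both forms the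 right side is
$$\frac{5k}{3(1-\varepsilon)k+2\varepsilon k}=\frac{5}{3-\varepsilon}>2=\alpha,$$
because $3-\varepsilon<\frac52$. $\blacksquare$

*Remark.* For a fixed $\varepsilon$ the local form implies the global form, since $\omega_G(u)\le\omega(G)$. So the global form also holds for $\varepsilon<\frac12$.

## 9. When equality holds

We now read the proof backwards: $\alpha(G)=2\sigma$ forces every inequality in Section 6 to be an equality. Recall $C_I(x)=\{v:N[v]\cap I=\{x\}\}$ from Section 3.

**Theorem 4.** We have $\alpha(G)=\sum_u\frac2{d_G(u)+\omega_G(u)+1}$ if and only if all of the following hold: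

1. $d_G(u)+\omega_G(u)$ is constant on each component of $G$;
2. for every maximum independent set $I$, every vertex outside $I$ has at most two neighbours in $I$;
3. for every maximum independent set $I$, every $x\in I$ and every $v\in C_I(x)$, $|C_I(x)|=\omega_G(v)$.

Moreover, $\alpha(G)=\sum_u\frac2{d_G(u)+\omega(G)+1}$ if and only if each component $G_i$ is regular and $\alpha(G_i)=\frac{2n(G_i)}{\Delta(G_i)+\omega(G)+1}$.

Two checks. In $C_5$ with $I=\{1,3\}$ we found $C_I(1)=\{1,5\}$ and $C_I(3)=\{3,4\}$, of size $2=\omega_G(v)$, and vertex $2$ has two neighbours in $I$. By symmetry all three conditions hold, and the bound is exact. In $C_6$ with $I=\{1,3,5\}$, each vertex outside $I$ has two neighbours in $I$, so $C_I(1)=\{1\}$ has size $1\ne2$. Conditions 1 and 2 hold, 3 fails, and indeed $\frac{12}5<3$.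

*Proof.* Let $M$, $m$, $y$, $\sigma$ be as in the proof of Theorem 1, and let $p$ be the vector of Lemma 2 for $H=G$.

**Step 1: $Mp=2\cdot\mathbf1$ if and only if 2 and 3 hold.** Fix $v$ and let $P_1$, $N$, $J$, $R_J$ be as in the proof of Lemma 2. Then
$$(Mp)_v-2=\bigl[\omega_G(v)p_v-P_1\bigr]+\bigl[p(N[v])-(2-P_1)\bigr].$$
By (8) the first bracket is $\frac1N\sum_J\bigl(\omega_G(v)-|R_J|\bigr)$, and the second is $\sum_{k\ge2}(k-2)\Pr(|I\cap N[v]|=k)$. Both brackets are sums of nonnegative terms. Every maximum independent set has positive probability. So $(Mp)_v=2$ if and only if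

* $|I\cap N[v]|\le2$ for every maximum independent set $I$, and
* $|R_J|=\omega_G(v)$ for every group $J$ at $v$.

If $v\in I$, then $|I\cap N[v]|=1$. If $v\notin I$, then $|I\cap N[v]|$ is the number of neighbours of $v$ in $I$. So the first condition, over all $v$, is condition 2.

For the second condition, let $I$ be a member of the group $J$ at $v$, with $I\cap N[v]=\{x\}$. Then $J=I\setminus\{x\}$, $x\in I$ and $v\in C_I(x)$. Conversely, any maximum independent set $I$, $x\in I$ and $v\in C_I(x)$ arise in this way. We claim $R_J=C_I(x)$.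

* Let $u\in R_J$. Then $u\in N[v]$, so $u\notin J$, and $u$ has no neighbour in $J$. Thus $N[u]\cap I\subseteq\{x\}$, and this set is nonempty because $I$ is maximal. So $u\in C_I(x)$.
* Let $u\in C_I(x)$. By Lemma 1, $C_I(x)$ is a clique, and it contains $v$, so $u\in N[v]$. Also $N[u]\cap I=\{x\}$, so $u$ has no neighbour in $J$. So $u\in R_J$.

Hence the second condition, over all $v$, is condition 3.

**Step 2: equality implies 1, 2 and 3.** Suppose $\alpha(G)=2\sigma$. From $\alpha(G)\ge2/m\ge2\sigma$ we get $m=1/\sigma$ and $\alpha(G)=2/m$. So (12) consists of equalities. Hence there is equality in (11), and $x=y/\sigma$ is a minimiser of the form, with support $V$. Equality in (11) means $y_u=y_v$ on every edge, so $D_u=D_v$ on every edge, which is condition 1. Now (10), for this $x$, with $S=V$, $H=G$ and $\tau_v=\omega_G(v)$, reads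
$$\alpha(G)=\frac1m\sum_vx_v(Mp)_v\ \ge\ \frac2m=\alpha(G).$$
All $x_v$ are positive and all $(Mp)_v\ge2$, so $Mp=2\cdot\mathbf 1$. By Step 1, conditions 2 and 3 hold.

**Step 3: 1, 2 and 3 imply equality.** By Step 1, $Mp=2\cdot\mathbf1$. By condition 1, every neighbour $u$ of $v$ has $y_u=y_v=1/D_v$, so
$$(My)_v=\frac{\omega_G(v)+1+d_G(v)}{D_v}=1\qquad\text{for all }v .$$
Therefore $\alpha(G)=\mathbf1^Tp=(My)^Tp=y^TMp=2\,\mathbf1^Ty=2\sigma$.

**Step 4: the global bound.** Suppose $\alpha(G)=\sum_u\frac2{d_G(u)+\omega(G)+1}$. Then both inequalities in Theorem 1 are equalities. Equality in the second one gives $\omega_G(u)=\omega(G)$ for all $u$. Equality in the first one gives condition 1. Together, $d_G$ is constant on each component, so each $G_i$ is regular. Theorem 1 applied to $G_i$, together with $\omega(G_i)\le\omega(G)$, gives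
$$\alpha(G_i)\ \ge\ \sum_{u\in V(G_i)}\frac{2}{d_{G}(u)+\omega(G_i)+1}\ \ge\ \frac{2n(G_i)}{\Delta(G_i)+\omega(G)+1}.$$
Summed over $i$, the left sides give $\alpha(G)$, and the right sides give $\sum_u\frac{2}{d_G(u)+\omega(G)+1}=\alpha(G)$. So there is equality for each $i$. Conversely, if each $G_i$ is regular with $\alpha(G_i)=\frac{2n(G_i)}{\Delta(G_i)+\omega(G)+1}$, then each such term is $\sum_{u\in V(G_i)}\frac{2}{d_G(u)+\omega(G)+1}$, and summing over the components gives equality for $G$. $\blacksquare$

**Graphs attaining equality in the global bound.** Disjoint unions of copies of $K_\omega$ do, since each copy contributes $\omega\cdot\frac{2}{2\omega}=1$ to the sum and $1$ to $\alpha$. A second family: let $F$ be a $k$-regular triangle-free graph on $n$ vertices with independence number $k\ge1$, and let $G$ be its complement. Cliques and independent sets change places. So $\alpha(G)=\omega(F)=2$, as $F$ has an edge and no triangle, and $\omega(G)=k$. Every degree in $G$ is $d=n-1-k$. Hence $d+\omega(G)+1=n$, and the bound is $\frac{2n}{n}=2=\alpha(G)$.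

* $C_5$ is its own complement, with $k=2$.
* The clique blow-ups of Section 8 are in this family. The complement of the blow-up with cliques $K_k$ is a copy of $C_5$ with each vertex replaced by $k$ independent vertices. It is $2k$-regular and triangle-free, and its independence number is $\omega(G)=2k$.
* $C_8^2$ has vertex set $\mathbb Z_8$, with $i,j$ adjacent when they differ by $\pm1$ or $\pm2$. In the complement the differences are $3,4,5$, so it is $3$-regular. A triangle there would need three elements of $\{3,4,5\}$ with sum divisible by $8$; the sums lie between $9$ and $15$, so there is none. Its independence number is $\omega(C_8^2)$. A clique of $C_8^2$ containing $0$ has its other vertices in $\{-2,-1,1,2\}$, where only the pairs $\{-2,-1\}$, $\{-1,1\}$ and $\{1,2\}$ are adjacent. These three pairs form a path and contain no triangle, so $\omega(C_8^2)=3=k$. Directly: $d=4$, $\omega=3$, and $\frac{2\cdot8}{4+3+1}=2=\alpha(C_8^2)$.
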